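# Wavenumbers, frequencies and gap areas: injectivity of the parameter map for finite-gap KdV solutions

## 1. The quasimomentum and the areas under it

Fix $n\ge1$ and real numbers $E_1<E_2<\dots<E_{2n+1}$, and put $R(\lambda)=\prod_{i=1}^{2n+1}(\lambda-E_i)$. For $1\le j\le n$ the interval $[E_{2j},E_{2j+1}]$ is called *gap $j$*. The *bands* are $[E_{2j-1},E_{2j}]$, $1\le j\le n$, and $[E_{2n+1},\infty)$. Let $\mathbb C_+$ be the open upper half plane. On $\overline{\mathbb C_+}$ we fix the branch
$$\sqrt{R(\lambda)}=\prod_i(\lambda-E_i)^{1/2},\qquad \arg(\lambda-E_i)\in[0,\pi].$$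
If exactly $r$ of the $E_i$ lie to the right of a real $\lambda$, then $\sqrt R=i^{\,r}\sqrt{|R|}$. So $\sqrt R$ is real on bands and imaginary on gaps and on $(-\infty,E_1)$.

There is exactly one real polynomial $P=\lambda^n+\alpha_{n-1}\lambda^{n-1}+\dots+\alpha_0$ with $\int_{E_{2j}}^{E_{2j+1}}P\,d\lambda/\sqrt{|R|}=0$ for $j=1,\dots,n$ (Section 3). The object on which everything turns is the function
$$p(\lambda)=\int_{E_1}^{\lambda}\frac{P}{2\sqrt R}\,d\lambda,\qquad \lambda\in\overline{\mathbb C_+},$$
called the *quasimomentum*. We shall see that $p$ is real and strictly increasing on bands. On gap $j$ its real part is a constant $v_j$, and its imaginary part $g=\operatorname{Im}p$ is a positive arch that vanishes at both ends. We read off from $p$ the numbers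
$$v_j=\operatorname{Re}p\big|_{\text{gap }j},\qquad I_j=\int_{\text{gap }j}g\,d\lambda>0,\qquad 0<v_1<\dots<v_n .$$
We call $v_j$ the *wave numbers* and $I_j$ the *actions*; $I_j$ is the area under the $j$-th arch. A last number sits at infinity: $p=\lambda^{1/2}-Kc\,\lambda^{-1/2}+O(\lambda^{-3/2})$, where $K\neq0$ is a fixed constant and $c$ is thereby a function of $\mathbf E=(E_1,\dots,E_{2n+1})$.

**Example 1 (no gap).** For $n=0$ we have $R=\lambda-E_1$, $P=1$ and $p=\sqrt{\lambda-E_1}=\lambda^{1/2}-\frac12E_1\lambda^{-1/2}+\cdots$. So $Kc=\frac12E_1$.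

**Example 2 (a closed gap).** Let $n=1$ and let the gap shrink to a point: $E_2=E_3=e>E_1$. Then $\sqrt R=(\lambda-e)\sqrt{\lambda-E_1}$, and the normalization degenerates to $P(e)=0$, as Section 3 makes precise. So $P=\lambda-e$, the factors cancel, and again $p=\sqrt{\lambda-E_1}$. The point $e$ survives only through $v_1=p(e)=\sqrt{e-E_1}$, and $I_1=0$.

**Example 3 (a narrow gap).** Let $n=1$, $\mathbf E=(0,1-h,1+h)$, $h\to0$. Put $\lambda=1+hs$ and $P=h(s-m)$. On the gap $|R|=\lambda h^2(1-s^2)$ and $\sqrt R=i\sqrt{|R|}$, so $g'=-P/(2\sqrt{|R|})$ and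
$$g(1+hs)=-\frac h2\int_{-1}^s\frac{(\sigma-m)\,d\sigma}{\sqrt{1-\sigma^2}\sqrt{1+h\sigma}},\qquad m=\int_{-1}^1\frac{\sigma\,d\sigma}{\sqrt{1-\sigma^2}\sqrt{1+h\sigma}}\Big/\int_{-1}^1\frac{d\sigma}{\sqrt{1-\sigma^2}\sqrt{1+h\sigma}} .$$
As $h\to0$, $m\to0$ and $g/h\to\frac12\sqrt{1-s^2}$ uniformly. So the arch is close to a half ellipse and $I_1=h\int_{-1}^1g\,ds\sim\frac{\pi}{4}h^2$.

What is this for? We shall show that $(v,I,c)$ are global coordinates on the set of all $\mathbf E$, and that their range is a convex set. A second function $q$, with leading term $\lambda^{3/2}$, produces numbers $w_j$ in the way $p$ produces $v_j$. For fixed $(v,c)$ the map $I\mapsto w$ is strictly monotone, so $(v,w,c)$ determines $\mathbf E$. And $(v,w,c)$ is, up to fixed factors, what the Korteweg–de Vries equation assigns to $\mathbf E$.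

## 2. Finite-gap solutions and the map $\mathbf E\mapsto(\mathbf V,\mathbf W,c)$

The real $n$-gap solutions of $u_t=6uu_x+u_{xxx}$ are given by the Its–Matveev formula
$$u(t,x)=2\partial_x^2\log\Theta\big(i(\mathbf Vx+\mathbf Wt+\mathbf D)\big)+c .$$
Here $\Theta$ is the theta function with period matrix $(2\pi i\,\mathrm{Id}_n,B)$, that is, $\Theta(\zeta)=\sum_{m\in\mathbb Z^n}\exp(\frac12\langle Bm,m\rangle+\langle m,\zeta\rangle)$, and $B$ is the Riemann matrix of the curve
$$\Gamma:\quad z^2=R(\lambda)=\prod_{i=1}^{2n+1}(\lambda-E_i),\qquad E_1<\dots<E_{2n+1}<E_{2n+2}=\infty .$$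
The theta function plays no role below. The phase $\mathbf D\in\mathbb R^n/2\pi\mathbb Z^n$ is free; the vector $(\mathbf V,\mathbf W,c)\in\mathbb R^{2n+1}$ is determined by $\Gamma$ as follows. Let $(a_i,b_i)$ be the canonical basis of cycles, $a_i$ lying above $[E_{2i},E_{2i+1}]$. (Canonical means that $a_i\cdot b_j=\delta_{ij}$ and the other intersection numbers vanish.) As is implicit in the problem, this basis is chosen continuously in $\mathbf E$. Put $S=E_1+\dots+E_{2n+1}$ and
$$P=\lambda^n+\sum_{k<n}\alpha_k\lambda^k,\quad Q=\lambda^{n+1}-\tfrac12S\lambda^n+\sum_{k<n}\beta_k\lambda^k,\quad d\Omega_1=\frac{P\,d\lambda}{2\sqrt R},\quad d\Omega_2=\frac{3Q\,d\lambda}{2\sqrt R},$$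
with real $\alpha_k,\beta_k$ fixed by $\oint_{a_j}d\Omega_1=\oint_{a_j}d\Omega_2=0$ for all $j$. Then $V_j=\oint_{b_j}d\Omega_1$ and $W_j=\oint_{b_j}d\Omega_2$. With $s=\lambda^{-1/2}$, the constant $c$ is defined by
$$d\Omega_1=-(s^{-2}+Kc+O(|s|^2))\,ds,\qquad d\Omega_2=-3(s^{-4}+O(1))\,ds,$$
$K\ne0$ being independent of $\mathbf E$. Let $\Omega=\{E_1<\dots<E_{2n+1}\}\subset\mathbb R^{2n+1}$ and consider
$$\Omega\ni\mathbf E\ \mapsto\ (\mathbf V,\mathbf W,c)\in\mathbb R^{2n+1}. \tag{1}$$
A theorem stated by I. Krichever says that the Jacobian of (1) never vanishes. The problem, whose source is "On the Parametrization of Finite-Gap Solutions by Frequency and Wavenumber Vectors and a Theorem of I. Krichever" (doi:10.1007/bf00750304), is whether (1) is a diffeomorphism of $\Omega$ onto its image. Equivalently: is (1) injective? In plain words: do the wavenumbers, the frequencies and the constant determine the curve?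

We need two more sets,
$$\Omega^\ast=\{E_1<E_2\le E_3<E_4\le E_5<\dots<E_{2n}\le E_{2n+1}\},\qquad \Delta=\{0<v_1<\dots<v_n\}.$$
In $\Omega^\ast$ gaps may be closed, as in Example 2. We put $v_0=w_0=0$. In Sections 3 and 4 we define $v_j,w_j$ and show $V_j=2\varepsilon_jv_j$, $W_j=2\varepsilon_jw_j$ with signs $\varepsilon_j=\pm1$ independent of $\mathbf E$.

**Theorem A.** For every $n\ge1$ the map (1) is injective with nonvanishing Jacobian on $\Omega$. Hence it is a (real-analytic) diffeomorphism of $\Omega$ onto its (open) image.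

**Theorem B.**

1. $\Phi:\mathbf E\mapsto(v,I,c)$ is a real-analytic diffeomorphism of $\Omega$ onto $\Delta\times(0,\infty)^n\times\mathbb R$. It extends to a homeomorphism of $\Omega^\ast$ onto $\Delta\times[0,\infty)^n\times\mathbb R$.
2. For fixed $(v,c)$, on $(0,\infty)^n$: $w=\nabla_I\mathcal H$, and the Hessian of $\mathcal H$ is negative definite. Here $\mathcal H=\pi H$, where $-H$ is the coefficient of $\lambda^{-5/2}$ in the expansion at infinity of $p=\int d\Omega_1$.
3. If two different points of $\Omega^\ast$ have the same $(v,c)$, then $\sum_j(w_j-w_j^\circ)(I_j-I_j^\circ)<0$. The map $(\mathbf V,\mathbf W,c)$ extends continuously to $\Omega^\ast$, and the extension is a homeomorphism onto its image. In particular $\sum_jI_j(w_j-v_j^3-3Kc\,v_j)<0$ on $\Omega$.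
4. For $n=1$ the image of (1) is exactly $\{v>0,\ c\in\mathbb R,\ w<v^3+3Kc\,v\}$ (with $V_1=2\varepsilon_1v$, $W_1=2\varepsilon_1w$).

The proof does not use Krichever's theorem; it proves the nonvanishing again.

## 3. Existence, signs, and behavior at infinity

**Step 1 (loops around gaps).** *Purpose: a normalization that also makes sense for closed gaps.* Counting the $E_i$ to the right of $\lambda$ gives, on $\overline{\mathbb C_+}$:

- on the band following gap $j$ (the first band for $j=0$), $\sqrt R$ is real of sign $(-1)^{n-j}$;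
- inside an open gap $j$, $\sqrt R=i(-1)^{n-j}\sqrt{|R|}$; on $(-\infty,E_1)$, $\sqrt R=i(-1)^n\sqrt{|R|}$.

In particular $R<0$ inside open gaps. Since $\sqrt R$ is real on the two bands next to gap $j$, the formula $\overline{\sqrt{R(\bar\lambda)}}$ continues it into the lower half plane across both, giving a single-valued function on a neighborhood of gap $j$ minus gap $j$. Let $C_j$ be a positively oriented loop around gap $j$ in this neighborhood, meeting $\mathbb R$ only inside the two adjacent bands. We normalize by
$$\oint_{C_j}\frac{P}{\sqrt R}\,d\lambda=\oint_{C_j}\frac{Q}{\sqrt R}\,d\lambda=0,\qquad j=1,\dots,n. \tag{2}$$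

Let $f$ be a real polynomial. If gap $j$ is open, shrink $C_j$ onto it. The lower side runs left to right with $\sqrt R=-i(-1)^{n-j}\sqrt{|R|}$, the upper side right to left with $\sqrt R=i(-1)^{n-j}\sqrt{|R|}$, and we get
$$\oint_{C_j}\frac{f}{\sqrt R}\,d\lambda=2i(-1)^{n-j}\int_{E_{2j}}^{E_{2j+1}}\frac{f}{\sqrt{|R|}}\,d\lambda .$$
If gap $j$ is closed, then $\sqrt R=(\lambda-E_{2j})\chi(\lambda)$ with $\chi$ analytic near $E_{2j}$, real on the real axis and nonzero, so the integral is $2\pi i f(E_{2j})/\chi(E_{2j})$. Hence, if the $j$-th integral vanishes, $f$ has a zero in gap $j$, in its interior if the gap is open.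

**Step 2 (existence and uniqueness of $P$ and $Q$).** *Purpose: to see that (2) determines the coefficients and that they depend well on $\mathbf E$.* By Step 1 the conditions (2) are, after division by $i$, real linear systems of size $n$ for $(\alpha_k)$ and $(\beta_k)$, with the same matrix. A vector in its kernel is a real polynomial of degree $\le n-1$ with a zero in each of the $n$ disjoint gaps, so it is $0$. The determinant is therefore nonzero at every point of $\Omega^\ast$. Near a given point of $\Omega^\ast$ the loops $C_j$ can be kept fixed, and on them $1/\sqrt R$ is continuous in $\mathbf E\in\Omega^\ast$ and real-analytic in $\mathbf E\in\Omega$. Hence $\alpha_k,\beta_k$ exist uniquely, are real, continuous on $\Omega^\ast$ and real-analytic on $\Omega$. On $\Omega$ they are those of Section 2, because there $\oint_{a_j}=\pm2\int_{\text{gap }j}$.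

**Step 3 (the reduced curve).** *Purpose: to remove closed gaps.* If exactly the gaps $j\in J$ are closed, then $\sqrt R,P,Q$ all contain the factor $\prod_{j\in J}(\lambda-E_{2j})$. The quotients are the corresponding objects for the *reduced curve*, which has the remaining $n-|J|$ open gaps. The conditions (2) at the open gaps pass to the quotients, and the second coefficient of $Q$ is consistent: $-\frac12S+\sum_JE_{2j}=-\frac12(S-2\sum_JE_{2j})$. So statements about
$$p'=\frac P{2\sqrt R},\qquad q'=\frac{3Q}{2\sqrt R},\qquad p=\int_{E_1}^\lambda p',\qquad q=\int_{E_1}^\lambda q'$$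
and about $c$ on $\Omega^\ast$ reduce to curves with open gaps. As a check, in Example 2, $Q=(\lambda-e)(\lambda-\frac12E_1)$: it vanishes at $e$ and its second coefficient is $-(e+\frac12E_1)=-\frac12S$.

**Step 4 (signs on $\Omega$).** *Purpose: to prove the picture of Section 1.* $P$ has degree $n$ and a zero inside each gap, so it has exactly one simple zero $\mu_j$ inside each gap $j$ and no others. On the band following gap $j$, exactly $n-j$ zeros lie to the right, so $P$ has sign $(-1)^{n-j}$, like $\sqrt R$. Thus $p'>0$ inside bands. On gap $j$, $p'=-i(-1)^{n-j}P/(2\sqrt{|R|})$, and left of $\mu_j$ the sign of $P$ is $(-1)^{n-j+1}$. So with $g=\operatorname{Im}p$ on $\mathbb R$,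
$$g'>0\ \text{on }(E_{2j},\mu_j),\qquad g'<0\ \text{on }(\mu_j,E_{2j+1}).$$
By (2), $p$ has the same value at both ends of a gap. Starting at $p(E_1)=0$ we see inductively that $p$ is real on all bands, $g=0$ at the ends of all gaps, and $g>0$ inside gaps. On $(-\infty,E_1)$, $P$ has sign $(-1)^n$, so $p'=-i|P|/(2\sqrt{|R|})$; there $p$ is imaginary, $g'<0$ and $g>0$. In the same way $q$ is real on bands, imaginary on $(-\infty,E_1)$, and has constant real part on each gap. We define
$$v_j=p(E_{2j})=p(E_{2j+1}),\qquad w_j=q(E_{2j})=q(E_{2j+1}),\qquad I_j=\int_{\text{gap }j}g\,d\lambda>0 .$$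
Then $0<v_1<\dots<v_n$, and $\operatorname{Re}p$ is nondecreasing on $\mathbb R$.

**Step 5 (infinity).** *Purpose: to locate $c$ and to see that no additive constants appear.* From $\prod_i(1-E_i/\lambda)^{-1/2}=1+\frac12S\lambda^{-1}+\cdots$,
$$p'=\tfrac12\lambda^{-1/2}\big(1+(\alpha_{n-1}+\tfrac12S)\lambda^{-1}+\cdots\big),\qquad q'=\tfrac32\lambda^{1/2}\big(1+O(\lambda^{-2})\big).$$
With $d\lambda=-2s^{-3}ds$ the first gives $d\Omega_1=-(s^{-2}+\alpha_{n-1}+\frac12S+\cdots)\,ds$, so $Kc=\alpha_{n-1}+\frac12S$. Integrating,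
$$p=\lambda^{1/2}-Kc\,\lambda^{-1/2}+O(\lambda^{-3/2}),\qquad q=\lambda^{3/2}+O(\lambda^{-1/2}),\qquad Kc=\tfrac12S+\alpha_{n-1}=\tfrac12S-\sum_j\mu_j . \tag{3}$$
The integration constants are $0$. Each is real, because all terms are real on the last band. Each is also imaginary, because for $\lambda\to-\infty$ the functions $p,q$ and all $\lambda^{k+1/2}$ are imaginary and the coefficients are real. The expansions, in powers $\lambda^{\frac12-k}$ and $\lambda^{\frac32-k}$, converge for large $|\lambda|$, with real coefficients that are analytic in $\mathbf E\in\Omega$.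

**Step 6 (positivity of $\operatorname{Im}p$).** *Purpose: an inequality used twice later.* We claim $\operatorname{Im}p\ge0$ on $\overline{\mathbb C_+}$. It is harmonic in $\mathbb C_+$, $\ge0$ on $\mathbb R$, and equals $\operatorname{Im}\lambda^{1/2}+o(1)$ at infinity. So for each $\epsilon>0$ it is $\ge-\epsilon$ on the boundary of every large half disc, hence inside by the maximum principle. Let $\epsilon\to0$.

## 4. The periods $V_j$, $W_j$ are $\pm2v_j$, $\pm2w_j$

**Step 7 (a cycle through gap $j$).** *Purpose: to replace periods on $\Gamma$ by values of $p$ and $q$.* Let $\ell_j$ be a simple loop in the $\lambda$-plane that encloses $E_1,\dots,E_{2j}$ and meets $\mathbb R$ only at a point $\xi<E_1$ and at a point $\eta$ inside gap $j$. It encloses an even number of branch points, so it lifts to a closed loop $\beta_j$ on $\Gamma$. Start on the sheet of $\sqrt R$ and go from $\xi$ to $\eta$ in $\overline{\mathbb C_+}$: the integral of $d\Omega_1$ is $p(\eta)-p(\xi)$. Since $\sqrt R$ is imaginary on gap $j$, its continuation through the gap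 into the lower half plane is $-\overline{\sqrt{R(\bar\lambda)}}$. The return path from $\eta$ to $\xi$ therefore contributes $-\overline{(p(\xi)-p(\eta))}=\overline{p(\eta)-p(\xi)}$. Together,
$$\oint_{\beta_j}d\Omega_1=2\operatorname{Re}\big(p(\eta)-p(\xi)\big)=2v_j,\qquad \oint_{\beta_j}d\Omega_2=2w_j,$$
the second by the same computation.

**Step 8 (comparison with $b_j$).** *Purpose: to fix signs once and for all.* The cycle $\beta_j$ meets $a_j$ transversally in exactly one point, over $\eta$, and meets no other $a_i$. So for a suitable $\varepsilon_j=\pm1$ the cycle $b_j-\varepsilon_j\beta_j$ has zero intersection with all $a_i$. Written in the canonical basis it then contains no $b_i$, so it is an integer combination of the $a_i$, over which $d\Omega_1,d\Omega_2$ have zero periods. Thus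
$$V_j=2\varepsilon_jv_j,\qquad W_j=2\varepsilon_jw_j. \tag{4}$$
The ratio $V_j/(2v_j)$ is continuous on the connected set $\Omega$ with values $\pm1$ (continuity of $v_j$ is part of Lemma 1 below, which does not use (4)), so $\varepsilon_j$ is constant. Replacing $\sqrt R$ by $-\sqrt R$ only changes all $\varepsilon_j$. From now on we work with $(v,w,c)$.

## 5. Loop formulas and continuity up to closed gaps

**Step 9 (loop formulas).** *Purpose: expressions for $I_j,v_j,w_j$ that remain meaningful when gap $j$ closes.* Reflection across the adjacent bands, where $p,q$ are real, continues $p,q$ to a neighborhood of gap $j$ minus the gap, with boundary values $v_j\pm ig$ and $w_j\pm i\operatorname{Im}q$ on the upper/lower side. Then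
$$I_j=\frac i2\oint_{C_j}p\,d\lambda,\quad v_j=\frac1{2\pi i}\oint_{C_j}\frac{p\,d\lambda}{\sqrt{(\lambda-E_{2j})(\lambda-E_{2j+1})}},\quad w_j=\frac1{2\pi i}\oint_{C_j}\frac{q\,d\lambda}{\sqrt{(\lambda-E_{2j})(\lambda-E_{2j+1})}}, \tag{5}$$
the root being $\sim\lambda$ at infinity. For the first: $\oint_{C_j}p\,d\lambda=\int_{\text{gap }j}\big((v_j-ig)-(v_j+ig)\big)d\lambda=-2iI_j$. For the second: on the upper/lower side the root is $\pm i\sqrt{|\cdot|}$, so $(p-v_j)/\sqrt{\cdot}$ takes the same values on both sides. It is bounded near the ends, because $p-v_j$ vanishes there like a square root. So it extends analytically over the whole neighborhood and its loop integral is $0$, while $\oint_{C_j}d\lambda/\sqrt\cdot=2\pi i$. The third is the same.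

If gap $j$ is closed, $E_{2j}$ is interior to a band of the reduced curve, so $p,q$ are analytic near it. Then (5) gives $I_j=0$, $v_j=p(E_{2j})$, $w_j=q(E_{2j})$, which we take as definitions.

**Lemma 1.** $v_j,w_j,I_j,c$ are real-analytic on $\Omega$ and continuous on $\Omega^\ast$.

*Proof.* For $c$ this is (3) and Step 2. Let $\mathbf E^k\to\mathbf E^\ast$ in $\Omega^\ast$, with functions $p_k,q_k$ and $p_\ast,q_\ast$. By Step 2, $p_k'\to p_\ast'$ and $q_k'\to q'_\ast$ locally uniformly on $\overline{\mathbb C_+}\setminus\{E_i^\ast\}$. By Step 5, $p_k'-\frac12\lambda^{-1/2}$ and $q_k'-\frac32\lambda^{1/2}$ are $O(|\lambda|^{-3/2})$ near infinity, uniformly in $k$. By (3), $p_k-p_\ast$ and $q_k-q_\ast$ tend to $0$ at infinity. So, integrating along the vertical ray from $\lambda$ upwards,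
$$p_k(\lambda)-p_\ast(\lambda)=-\int_\lambda^{\infty}(p_k'-p_\ast')\,dt\to0,\qquad q_k(\lambda)-q_\ast(\lambda)=-\int_\lambda^\infty(q_k'-q_\ast')\,dt\to0, \tag{6}$$
locally uniformly on $\overline{\mathbb C_+}\setminus\{E_i^\ast\}$. A loop $C_j$ chosen for $\mathbf E^\ast$ serves for all large $k$, and on its lower half the functions are reflections of those on the upper half. So (5) gives continuity. For $\mathbf E$ near a point of $\Omega$, the integrands in $p=\lambda^{1/2}-\int_\lambda^\infty(p'-\frac12t^{-1/2})\,dt$ and $q=\lambda^{3/2}-\int_\lambda^\infty(q'-\frac32t^{1/2})\,dt$ depend analytically on $\mathbf E$ with a uniform integrable bound. So $p,q$ on $C_j$ are analytic in $\mathbf E$, and (5) gives analyticity. $\square$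

## 6. One gap by hand, and what local invertibility misses

**Affine changes.** For $a>0$ and $\eta\in\mathbb R$ compare $\mathbf E$ with $a\mathbf E$ and with $\mathbf E+\eta$ (for any $n$). Since $R_{a\mathbf E}(\lambda)=a^{2n+1}R_{\mathbf E}(\lambda/a)$, the normalized polynomials of $a\mathbf E$ are $a^nP_{\mathbf E}(\lambda/a)$ and $a^{n+1}Q_{\mathbf E}(\lambda/a)$. Hence
$$p_{a\mathbf E}(\lambda)=\sqrt a\,p_{\mathbf E}(\lambda/a),\qquad q_{a\mathbf E}(\lambda)=a^{3/2}q_{\mathbf E}(\lambda/a),\qquad (v,w,c)\mapsto(\sqrt a\,v,\,a^{3/2}w,\,ac).$$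
For the shift, $P_{\mathbf E+\eta}(\lambda)=P_{\mathbf E}(\lambda-\eta)$, but $Q_{\mathbf E+\eta}(\lambda)=Q_{\mathbf E}(\lambda-\eta)+\frac12\eta P_{\mathbf E}(\lambda-\eta)$. Indeed the right side satisfies (2), and its second coefficient is $-(n+1)\eta-\frac12S+\frac12\eta=-\frac12(S+(2n+1)\eta)$. So
$$p_{\mathbf E+\eta}(\lambda)=p_{\mathbf E}(\lambda-\eta),\qquad q_{\mathbf E+\eta}(\lambda)=q_{\mathbf E}(\lambda-\eta)+\tfrac32\eta\,p_{\mathbf E}(\lambda-\eta),$$
that is, $v$ is unchanged, $w\mapsto w+\frac32\eta v$, and, by (3), $Kc\mapsto Kc+\frac\eta2$.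

**One gap.** For $n=1$ the number
$$X=\frac{w-v^3-3Kc\,v}{v^3} \tag{7}$$
is therefore unchanged by both operations. Every $\mathbf E$ is the affine image of some $(0,\epsilon,1)$ with $0<\epsilon<1$. If two curves share $(v,w,c)$, they share $X$. Conversely, if $X$ takes the same value at $\epsilon\ne\epsilon'$, we can scale and then shift both curves to the same $(v,c)$, and then $w$ agrees as well. Finally, two affine images of the same $(0,\epsilon,1)$ with equal $v$ and $c$ coincide: $v$ fixes $a$ and $c$ fixes $\eta$. So for $n=1$ the question is exactly whether $\epsilon\mapsto X(0,\epsilon,1)$ is one-to-one. This is a statement about a combination of complete elliptic integrals. For general $n$ the affine changes remove only two of the $2n+1$ parameters.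

The closed gap can be computed: in Example 2, $q'=\frac32(\lambda-\frac12E_1)/\sqrt{\lambda-E_1}$, and with $y=\lambda-E_1$ this is $\frac32(y+\frac12E_1)y^{-1/2}$. Hence
$$q=p^3+\tfrac32E_1\,p=p^3+3Kc\,p . \tag{8}$$
So $w=v^3+3Kc\,v$ and $X=0$ when the gap is closed.

**Covering spaces, applied to (1).** The first thing to try is to combine the nonvanishing Jacobian with topology. Nonvanishing alone gives nothing: $z\mapsto e^z$ on the convex set $\mathbb R^2$ has nonvanishing Jacobian and is not injective. A *proper* local homeomorphism from a connected space onto a simply connected one is a homeomorphism, so one would like $(v,w,c)$ to be proper into $\Delta\times\mathbb R^n\times\mathbb R$. It is not. Take $n=1$ and $\mathbf E=(0,1-h,1+h)$, $h\to0$. By Lemma 1, $v\to1$ and $Kc\to0$, and by (8) $w\to1$. The data converge inside $\Delta\times\mathbb R\times\mathbb R$ while $\mathbf E$ leaves $\Omega$. To repair this one would need to know in advance which vectors $w$ occur for given $(v,c)$, and nothing so far describes that set.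

**Monotonicity on a convex set.** There is a different sufficient condition for injectivity. Let $F$ be a $C^1$ map from a convex set $\mathcal C\subset\mathbb R^n$ to $\mathbb R^n$ with $\langle dF(x)h,h\rangle<0$ for all $x$ and all $h\ne0$. Then $F$ is injective: if $x\ne y$, then $\tau\mapsto\langle F(x+\tau(y-x)),y-x\rangle$ is strictly decreasing, so $F(x)\neq F(y)$. We do not see such definiteness in the coordinates $\mathbf E$, but it suggests the plan. We look for coordinates that include $(v,c)$, whose remaining components $I$ fill a convex set for fixed $(v,c)$, and for which $\sum_j\delta w_j\,\delta I_j$ has a sign. The actions are natural candidates for two reasons. First, they tend to $0$ when a gap closes, so that loss of properness shows up on the boundary of a range known in advance. Second, if $v$ is held fixed, then on gap $j$ the variation of $p$ is $i\,\delta g$ and the real part of the variation of $q$ is the constant $\delta w_j$. So the imaginary part of $\delta q\,\delta p$ there is $\delta w_j\,\delta g$, with integral $\delta w_j\,\delta I_j$.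 A contour integral of $\delta q\,\delta p$ should evaluate the sum. Its sign will come from the next section.

## 7. The residues of $Q/P$ are negative

For $\mathbf E\in\Omega$, dividing polynomials and using $-\frac12S-\alpha_{n-1}=-Kc$,
$$\frac QP=\lambda-Kc+\sum_{l=1}^n\frac{\sigma_l}{\lambda-\mu_l},\qquad \sigma_l=\frac{Q(\mu_l)}{P'(\mu_l)} . \tag{9}$$

**Lemma 2.** $\sigma_l<0$ for all $l$.

*Proof.* **Step 1 (a linear system).** *Purpose: to express the $\sigma_l$ through the positive numbers $I_j$.* Since $q'=3(Q/P)p'$ and $p'=ig'$ on gaps, the normalization of $Q$ reads $\int_{\text{gap }j}(Q/P)g'\,d\lambda=0$. As $g$ vanishes at the ends of the gap, $\int_{\text{gap }j}g'\,d\lambda=0$ and $\int_{\text{gap }j}\lambda g'\,d\lambda=-I_j$. Inserting (9),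
$$\sum_lM_{jl}\sigma_l=I_j,\qquad M_{jl}=\int_{\text{gap }j}\frac{g'(\lambda)}{\lambda-\mu_l}\,d\lambda ;$$
the integrand of $M_{jj}$ is regular at $\mu_j$, because $g'$ vanishes there.

**Step 2 (signs of the matrix).** *Purpose: to see that $-M$ is diagonally dominant by columns.* By the signs of $g'$, $M_{jj}<0$. For $l\ne j$, integration by parts gives $M_{jl}=\int_{\text{gap }j}g\,(\lambda-\mu_l)^{-2}d\lambda>0$. For the column sums consider $p'/(\lambda-\mu_l)$. It is analytic in $\mathbb C_+$, continuous up to $\mathbb R$ (recall $p'(\mu_l)=0$) except for inverse square root singularities at the $E_i$, and $O(|\lambda|^{-3/2})$ at infinity. So its integral over $\mathbb R$ is $0$. On bands it is real, on gaps and on $(-\infty,E_1)$ it is $ig'/(\lambda-\mu_l)$. Taking imaginary parts,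
$$\sum_jM_{jl}=-\int_{-\infty}^{E_1}\frac{g'(\lambda)}{\lambda-\mu_l}\,d\lambda<0,$$
since $g'<0$ and $\lambda-\mu_l<0$ there.

**Step 3 (inversion).** *Purpose: to get the sign of the solution.* Write $-M=D-Y$ with $D$ diagonal, $D_{ll}=-M_{ll}>0$, and $Y\ge0$ entrywise with zero diagonal. By Step 2 all column sums of $YD^{-1}$ are $<1$. So
$$(-M)^{-1}=\big((\mathrm{Id}-YD^{-1})D\big)^{-1}=D^{-1}\sum_{m\ge0}(YD^{-1})^m$$
exists, has nonnegative entries and a positive diagonal. Since $(-M)\sigma=-(I_j)_j$ and all $I_j>0$, all $\sigma_l<0$. $\square$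

## 8. A contour integral that pairs $\delta w$ with $\delta I$

Let $\mathbf E\in\Omega$, and let $\delta$ be the derivative in a direction $\delta\mathbf E$ for which $\delta v=0$ and $\delta c=0$. By $\delta p,\delta q$ we mean derivatives at fixed $\lambda$. By Section 5 they exist, are analytic in $\mathbb C_+$ and continuous up to $\mathbb R\setminus\{E_i\}$.

**Step 1 (behavior at the $E_i$ and at infinity).** *Purpose: to know all singularities of $\delta p$ and $\delta q$.* Let $i\in\{2j,2j+1\}$ (with $j=0$ for $i=1$). Near $E_i$, $p'=(\lambda-E_i)^{-1/2}a(\lambda,\mathbf E)$ with $a$ jointly analytic. Substituting $t=E_i+\tau(\lambda-E_i)$ in $\int_{E_i}^\lambda p'\,dt$,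
$$p=v_j+(\lambda-E_i)^{1/2}A_i(\lambda,\mathbf E),\qquad A_i=\int_0^1\tau^{-1/2}a\big(E_i+\tau(\lambda-E_i),\mathbf E\big)\,d\tau,$$
with $A_i$ analytic. Similarly $q=w_j+(\lambda-E_i)^{1/2}B_i(\lambda,\mathbf E)$. Let $\rho_i=\lim_{\lambda\to E_i}\sqrt R/(\lambda-E_i)^{1/2}$, so $\rho_i^2=R'(E_i)$. As $\int_0^1\tau^{-1/2}d\tau=2$, we have $A_i(E_i)=P(E_i)/\rho_i\neq0$ and $B_i(E_i)=3Q(E_i)/\rho_i$. Differentiating, with $\delta v_j=0$,
$$\delta p=-\tfrac12\delta E_i\,A_i(E_i)(\lambda-E_i)^{-1/2}+O(|\lambda-E_i|^{1/2}),\qquad \delta q=-\tfrac12\delta E_i\,B_i(E_i)(\lambda-E_i)^{-1/2}+O(1).$$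
At infinity we differentiate (3) term by term: $\delta p=O(\lambda^{-3/2})$, because $\delta c=0$, and $\delta q=O(\lambda^{-1/2})$.

**Step 2 ($\delta p$ is a polynomial over $\sqrt R$).** *Purpose: to parametrize the admissible variations by polynomials.* Since $\delta v=0$, $\delta p$ is real on bands and imaginary on gaps and on $(-\infty,E_1)$, exactly like $\sqrt R$. So $\delta p\,\sqrt R$ is real on $\mathbb R\setminus\{E_i\}$ and extends by reflection to $\mathbb C\setminus\{E_i\}$. It is bounded near the $E_i$ and $O(\lambda^{n-1})$ at infinity. Hence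
$$\delta p=\frac N{\sqrt R},\quad N\text{ a real polynomial of degree}\le n-1,\qquad \delta E_i=-\frac{2N(E_i)}{P(E_i)}. \tag{10}$$
The second formula compares leading terms at $E_i$: $N(E_i)=-\frac12\delta E_i\,A_i(E_i)\rho_i=-\frac12\delta E_i\,P(E_i)$. In particular $N=0$ implies $\delta\mathbf E=0$.

**Step 3 ($(v,I,c)$ are local coordinates).** *Purpose: invertibility of $d\Phi$.* By (5), $\delta I_j=\frac i2\oint_{C_j}\delta p\,d\lambda=\int_{\text{gap }j}\delta g\,d\lambda$, where $\delta p=i\,\delta g$ on gap $j$. If also $\delta I=0$, then $\oint_{C_j}N/\sqrt R\,d\lambda=0$ for all $j$, so $N=0$ by Step 2 of Section 3, and $\delta\mathbf E=0$. So $\Phi=(v,I,c)$, a map between spaces of dimension $2n+1$, has invertible differential on $\Omega$.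

**Lemma 3.** For two such variations $\delta,\tilde\delta$ with polynomials $N,\tilde N$,
$$\sum_j\delta w_j\,\tilde\delta I_j=-3\pi\sum_{l=1}^n\frac{\sigma_l}{R(\mu_l)}N(\mu_l)\tilde N(\mu_l), \tag{11}$$
and the coefficients $-3\pi\sigma_l/R(\mu_l)$ are all negative. In particular $\sum_j\delta w_j\,\delta I_j<0$ if $\delta\mathbf E\ne0$.

*Proof.* **Step 4 (the contour integral).** *Purpose: to turn the left side of (11) into a sum over the $E_i$.* The function $f=\delta q\,\tilde\delta p$ is analytic in $\mathbb C_+$ and $O(\lambda^{-2})$ at infinity. It is real on bands (both factors are real) and on $(-\infty,E_1)$ (both are imaginary). On gap $j$, $\tilde\delta p=i\,\tilde\delta g$ and $\operatorname{Re}\delta q=\delta w_j$, so $\operatorname{Im}f=\delta w_j\,\tilde\delta g$. Near $E_i$, $f=r_i/(\lambda-E_i)+O(|\lambda-E_i|^{-1/2})$ with, by Step 1 and (10),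
$$r_i=-\tfrac12\delta E_i\cdot\frac{3Q(E_i)}{\rho_i}\cdot\frac{\tilde N(E_i)}{\rho_i}=\frac{3QN\tilde N}{P\,R'}(E_i)\in\mathbb R .$$
Integrate $f$ along $\mathbb R$ from left to right, avoiding each $E_i$ by a small upper semicircle. Such a semicircle is run clockwise and contributes $-i\pi r_i$ in the limit. Closing by a large semicircle, which contributes $0$ in the limit, the total is $0$. Taking imaginary parts,
$$\sum_j\delta w_j\,\tilde\delta I_j=\pi\sum_ir_i .$$

**Step 5 (moving the residues to the $\mu_l$).** *Purpose: to trade the points $E_i$ for points where signs are known.* We have $r_i=\operatorname{Res}_{E_i}\frac{3QN\tilde N}{PR}$. The numerator of this rational function has degree $\le(n+1)+2(n-1)=3n-1$ and the denominator has degree $3n+1$, so it is $O(\lambda^{-2})$ and all its residues add to $0$. The other poles lie at the simple zeros $\mu_l$ of $P$, with residues $3\sigma_lN(\mu_l)\tilde N(\mu_l)/R(\mu_l)$. This gives (11). By Lemma 2, $\sigma_l<0$, and $R(\mu_l)<0$ inside gaps, so $-3\pi\sigma_l/R(\mu_l)<0$. If $\tilde\delta=\delta$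 and the sum is $0$, then $N$, of degree $\le n-1$, vanishes at the $n$ points $\mu_l$. So $N=0$ and $\delta\mathbf E=0$. $\square$

## 9. From $(v,I,c)$ back to $\mathbf E$

**Lemma 4.** On $\Omega$: $\ \sqrt{E_{2n+1}-E_1}\le v_n+\sum_j(8I_j/\pi)^{1/3}$.

*Proof.* **Step 1 (uniformizing at $E_1$).** *Purpose: to pass to a variable in which $p$ is a perturbation of the identity.* Shifting $\lambda$ changes neither $v$ nor $I$, so let $E_1=0$. The map $z=\sqrt\lambda$ takes $\mathbb C_+$ onto the open first quadrant. Since $p$ is imaginary for $\lambda<0$, that is, on the positive imaginary $z$-axis, it extends by $p(-\bar z)=-\overline{p(z)}$ to a function analytic in $z\in\mathbb C_+$ and continuous on $\overline{\mathbb C_+}$, with $p=z+O(1/z)$. On $\mathbb R$, $G=\operatorname{Im}p\ge0$ is even and supported on the intervals $\pm[x_j,y_j]$, where $x_j=\sqrt{E_{2j}}$, $y_j=\sqrt{E_{2j+1}}$. Put $y_0=0$.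

**Step 2 (bands).** *Purpose: to bound the lengths $x_j-y_{j-1}$ of bands in $z$.* $\operatorname{Im}(p-z)$ is harmonic in $\mathbb C_+$, has boundary values $G\ge0$ and tends to $0$ at infinity, so it is $\ge0$. On bands it vanishes, so its inner normal derivative there, $\frac{dp}{dz}-1$, is $\ge0$. Integrating over a band, $x_j-y_{j-1}\le v_j-v_{j-1}$.

**Step 3 (gaps).** *Purpose: to bound the lengths $y_j-x_j$ by the areas.* Fix $j$, write $x=x_j$, $y=y_j$ (note $x>0$), and let $F=(p-v_j)/\sqrt{(z-x)(z-y)}$ with root $\sim z$ at infinity. $F$ is continuous on $\overline{\mathbb C_+}$, because $p-v_j$ has square root behavior at $x$ and $y$, and $F=1+O(1/z)$. On $(x,y)$ the root is $i\sqrt{(t-x)(y-t)}$ and $p-v_j=iG$, so $F=G/\sqrt{(t-x)(y-t)}$ is real. Elsewhere on $\mathbb R$ the root is real, positive for $t>y$ and negative for $t<x$, so $\operatorname{Im}F=\pm G/\sqrt{(t-x)(t-y)}$, with $+$ for $t>y$ and $-$ for $t<x$. It is supported on the other gap intervals, away from $[x,y]$.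

We use the Schwarz formula
$$F(z)-1=\frac1\pi\int_{\mathbb R}\frac{\operatorname{Im}F(\tau)}{\tau-z}\,d\tau .$$
To see it for $z\in\mathbb C_+$, note that $F-1$ is analytic in $\mathbb C_+$ and $O(1/z)$. So Cauchy's theorem gives $F(z)-1=\frac1{2\pi i}\int\frac{F-1}{\tau-z}d\tau$ and $0=\int\frac{F-1}{\tau-\bar z}d\tau$. Conjugate the second relation and subtract. By continuity the formula holds for $z=t\in(x,y)$. There the integrand is $\ge0$: for $\tau>y$ both $\operatorname{Im}F$ and $\tau-t$ are $\ge0$, for $\tau<x$ both are $\le0$. Hence $F(t)\ge1$, that is, $G(t)\ge\sqrt{(t-x)(y-t)}$. With $\lambda=t^2$,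
$$I_j=\int_x^yG(t)\,2t\,dt\ge2\int_x^yt\sqrt{(t-x)(y-t)}\,dt=\tfrac\pi8(x+y)(y-x)^2\ge\tfrac\pi8(y-x)^3 .$$
The integral equals the midpoint $\frac{x+y}2$ times the area $\frac\pi8(y-x)^2$ of a half disc. (In Example 3, $x+y\to2$ and $y-x\sim h$, so the lower bound $\frac\pi8(x+y)(y-x)^2$ is $\sim\frac\pi4h^2$, in agreement with $I_1\sim\frac\pi4h^2$.)

**Step 4 (sum).** *Purpose: to conclude.* Adding the lengths of all bands and gaps between $0$ and $y_n=\sqrt{E_{2n+1}-E_1}$ gives the claim. $\square$

**Lemma 5.** Let $\mathbf E^k\in\Omega$ with $(v^k,I^k,c^k)\to(v,I,c)\in\Delta\times[0,\infty)^n\times\mathbb R$. Then a subsequence of $\mathbf E^k$ converges to a point of $\Omega^\ast$.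

*Proof.* **Step 5 (boundedness).** *Purpose: to extract a limit.* By Lemma 4 the differences $E_i^k-E_1^k$ are bounded. By (3),
$$Kc^k-\tfrac12E_1^k=\tfrac12\sum_i(E_i^k-E_1^k)-\sum_j(\mu_j^k-E_1^k),$$
because $\frac{2n+1}2-n=\frac12$. The right side is bounded, so $E_1^k$ is bounded. Pass to a subsequence with $E_i^k\to E_i^\ast$, $\mu_j^k\to\mu_j^\ast$. The argument for (6) used only boundedness and convergence of the $E_i^k$ and of the coefficients of $P$. So $p_k\to p_\ast$ locally uniformly on $\overline{\mathbb C_+}\setminus\{E_i^\ast\}$, where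
$$p_\ast'=\tfrac12\prod_j(\lambda-\mu_j^\ast)\Big/\prod_i(\lambda-E_i^\ast)^{1/2},\qquad p_\ast-\lambda^{1/2}\to0\text{ at infinity},\qquad \operatorname{Im}p_\ast\ge0,$$
the last by Step 6 of Section 3.

**Step 6 (clusters).** *Purpose: to list what a collision of branch points does to $p_\ast'$.* Let $\lambda_0$ be a point where $m\ge2$ of the $E_i^\ast$ coincide. Their indices are consecutive; let the first be $2j$ or $2j+1$ and the last $2l$ or $2l+1$. Let $\kappa=\#\{i:\mu_i^\ast=\lambda_0\}$ and $e=\kappa-m/2$. Near $\lambda_0$ in $\overline{\mathbb C_+}$, $p_\ast'=(\lambda-\lambda_0)^eh$ with $h$ analytic near $\lambda_0$ and $h(\lambda_0)\ne0$. Every gap with both ends in the cluster has its $\mu_i$ squeezed to $\lambda_0$, so it contributes $1$ to $\kappa$. Hence: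

- first $2j$, last $2l+1$ ($l\ge j$): $m=2(l-j+1)$, $\kappa\ge l-j+1$, $e\ge0$;
- first $2j$, last $2l$, or first $2j+1$, last $2l+1$ ($l>j$): $m=2(l-j)+1$, $\kappa\ge l-j$, $e\ge-\frac12$;
- first $2j+1$, last $2l$ ($l>j$): $m=2(l-j)$, $\kappa\ge l-j-1$, $e\ge-1$.

**Step 7 (a collapsed band is impossible).** *Purpose: to exclude $l>j$.* Suppose $l>j$. $\operatorname{Re}p_k$ is nondecreasing on $\mathbb R$ and equals $v_j^k$, $v_l^k$ at the first and last points of the cluster. Letting $k\to\infty$, for all small $\epsilon>0$,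
$$\operatorname{Re}p_\ast(\lambda_0+\epsilon)-\operatorname{Re}p_\ast(\lambda_0-\epsilon)\ge v_l-v_j=:d>0,$$
where $d>0$ because $v\in\Delta$. If $e>-1$, then $p_\ast'$ is integrable at $\lambda_0$ and $p_\ast$ extends continuously to $\lambda_0$, which contradicts this as $\epsilon\to0$. If $e=-1$, then $p_\ast=C\log(\lambda-\lambda_0)+(\text{analytic})$ with $0\le\arg(\lambda-\lambda_0)\le\pi$. The jump tends to $\operatorname{Re}(-i\pi C)=\pi\operatorname{Im}C$, so $\pi\operatorname{Im}C\ge d>0$. But then $\operatorname{Im}p_\ast=\operatorname{Im}C\cdot\log|\lambda-\lambda_0|+O(1)\to-\infty$ as $\lambda\to\lambda_0$, which contradicts $\operatorname{Im}p_\ast\ge0$.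

Hence $l=j$, and with $m\ge2$ the only possible coincidences are $E_{2j}^\ast=E_{2j+1}^\ast$. That is, $\mathbf E^\ast\in\Omega^\ast$. $\square$

**Proposition 6.** $\Phi$ is a real-analytic diffeomorphism of $\Omega$ onto $T:=\Delta\times(0,\infty)^n\times\mathbb R$.

*Proof.* **Step 8 (properness).** *Purpose: to make $\Phi$ a covering.* $\Phi(\Omega)\subset T$ by Section 3, and $\Phi$ is a local analytic diffeomorphism by Section 8. If $\Phi(\mathbf E^k)$ converges in $T$, then by Lemma 5 a subsequence of $\mathbf E^k$ converges to some $\mathbf E^\ast\in\Omega^\ast$. By Lemma 1, $I_j(\mathbf E^\ast)=\lim I_j(\mathbf E^k)>0$, so no gap of $\mathbf E^\ast$ is closed and $\mathbf E^\ast\in\Omega$. So $\Phi:\Omega\to T$ is proper.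

**Step 9 (one sheet).** *Purpose: bijectivity.* The image is open, and closed by properness, in the connected space $T$, so $\Phi$ is onto. Fibers are compact and discrete, hence finite, say $\{\mathbf e_1,\dots,\mathbf e_r\}$ over $y\in T$. Choose disjoint open sets $U_i\ni\mathbf e_i$ that $\Phi$ maps homeomorphically onto open sets. Some neighborhood of $y$ has its preimage in $\bigcup U_i$: otherwise there are points outside $\bigcup U_i$ with images tending to $y$, and by properness a limit point of them would lie in the fiber but outside $\bigcup U_i$. A ball around $y$ inside this neighborhood and inside $\bigcap_i\Phi(U_i)$ is evenly covered. So $\Phi$ is a covering. $T$ is convex, hence simply connected, and $\Omega$ is connected, so the covering has one sheet. The inverse is analytic by the inverse function theorem. $\square$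

## 10. Injectivity along segments of actions: proof of Theorem A

**Step 1 (injectivity).** *Purpose: the monotonicity argument of Section 6.* Let $\mathbf E^0,\mathbf E^1\in\Omega$ have the same $(\mathbf V,\mathbf W,c)$. By (4) they have the same $(v,w,c)$. Let $I^0,I^1\in(0,\infty)^n$ be their actions and suppose $\Delta I=I^1-I^0\neq0$. Since $(0,\infty)^n$ is convex, Proposition 6 provides the smooth curve
$$\mathbf E(\tau)=\Phi^{-1}(v,\,I^0+\tau\Delta I,\,c),\qquad\tau\in[0,1],$$
in $\Omega$ from $\mathbf E^0$ to $\mathbf E^1$. Along it $\delta v=0$, $\delta c=0$, $\delta I=\Delta I\ne0$, so $\delta\mathbf E\neq0$, and Lemma 3 gives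
$$\frac d{d\tau}\sum_jw_j(\mathbf E(\tau))\,\Delta I_j=\sum_j\delta w_j\,\delta I_j<0 .$$
Hence $\sum_jw_j(\mathbf E^1)\Delta I_j<\sum_jw_j(\mathbf E^0)\Delta I_j$, contradicting $w(\mathbf E^0)=w(\mathbf E^1)$. So $I^0=I^1$, and $\mathbf E^0=\mathbf E^1$ by Proposition 6.

**Step 2 (Jacobian).** *Purpose: local invertibility of (1).* If $\delta\mathbf V=\delta\mathbf W=0$ and $\delta c=0$, then $\delta v=\delta w=0$ by (4), so $\sum_j\delta w_j\,\delta I_j=0$ and $\delta\mathbf E=0$ by Lemma 3. The Jacobian never vanishes.

An injective analytic map with nonvanishing Jacobian between spaces of equal dimension is an analytic diffeomorphism onto its open image. This proves Theorem A. $\square$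

## 11. Closed gaps, the potential $\mathcal H$, and the image for one gap: proof of Theorem B

**Part 1, step 1 (bijectivity on $\Omega^\ast$).** *Purpose: to show that the continuous extension $\bar\Phi:\Omega^\ast\to\bar T:=\Delta\times[0,\infty)^n\times\mathbb R$ of $\Phi$ is a bijection.* The first claim of part 1 is Proposition 6. The extension exists by Lemma 1. Its $v$-component lies in $\Delta$, because $p'>0$ inside the bands of the reduced curve and consecutive gaps, open or closed, are separated by an interval of positive length on which $p$ is real and increasing.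

Let $(v,I,c)\in\bar T$ and $J=\{j:I_j=0\}$. A preimage must have exactly the gaps $j\in J$ closed. Its reduced curve, with $n'=n-|J|$ gaps, has data $(v_i,I_i)_{i\notin J}$ and $c$. By Proposition 6 for $n'$ there is exactly one such curve; if $n'=0$, it is given by Example 1, with $Kc=\frac12E_1$. The double points $\mathbf{}e_j$, $j\in J$, lie in bands of the reduced curve and satisfy $p(e_j)=v_j$. Now $p$ maps the successive bands of the reduced curve increasingly and bijectively onto the successive closed intervals into which the $v_i$, $i\notin J$, cut $[0,\infty)$. Since $v\in\Delta$, each $v_j$, $j\in J$, is interior to one of these intervals. So there is exactly one $e_j$, it is interior to a band, and by monotonicity the ordering is as required in $\Omega^\ast$. Conversely, the point of $\Omega^\ast$ so obtained has the given data.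

**Part 1, step 2 (continuity of the inverse).** *Purpose: to get a homeomorphism.* Lemma 5 holds for sequences in $\Omega^\ast$: approximate $\mathbf E^k$ by $\tilde{\mathbf E}^k\in\Omega$ with $|\mathbf E^k-\tilde{\mathbf E}^k|+|\bar\Phi(\mathbf E^k)-\bar\Phi(\tilde{\mathbf E}^k)|<1/k$. Now let $\bar\Phi(\mathbf E^k)\to\bar\Phi(\mathbf E)$. Every subsequence of $\mathbf E^k$ has a further subsequence with a limit $\mathbf E^\ast\in\Omega^\ast$, and $\bar\Phi(\mathbf E^\ast)=\bar\Phi(\mathbf E)$, so $\mathbf E^\ast=\mathbf E$. Hence $\mathbf E^k\to\mathbf E$.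

**Part 2 (the potential).** *Purpose: to identify $w$ as a gradient.* By Proposition 6, for fixed $(v,c)$ the variations of Section 8 are parametrized by $\delta I\in\mathbb R^n$. The right side of (11) is symmetric in $N,\tilde N$, so the matrix $(\partial w_j/\partial I_k)$ is symmetric, and by Lemma 3 it is negative definite. To find the potential write
$$p=\lambda^{1/2}-Kc\,\lambda^{-1/2}-H_0\lambda^{-3/2}-H\lambda^{-5/2}+\cdots .$$
The function $q\,\delta p$ is analytic in $\mathbb C_+$ with integrable singularities at the $E_i$. It is real on bands and on $(-\infty,E_1)$, and has imaginary part $w_j\,\delta g$ on gap $j$. At infinity, by (3) and $\delta c=0$, $q\,\delta p=-\delta H_0-\delta H\,\lambda^{-1}+O(\lambda^{-2})$. Close the contour $[-L,L]$ by the semicircle from $L$ to $-L$. It contributes $2L\,\delta H_0-i\pi\,\delta H+O(1/L)$. The total is $0$; taking imaginary parts and letting $L\to\infty$,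
$$\sum_jw_j\,\delta I_j-\pi\,\delta H=0,$$
that is, $w=\nabla_I(\pi H)=\nabla_I\mathcal H$, and the Hessian of $\mathcal H$ is $(\partial w_j/\partial I_k)$.

**Part 3, step 1 (strict monotonicity up to the boundary).** *Purpose: the inequality on $\Omega^\ast$.* Two different points of $\Omega^\ast$ with the same $(v,c)$ have different actions $I^0\ne I^1$ in $[0,\infty)^n$, by part 1. Put $\Delta I=I^1-I^0$ and $I(\tau)=I^0+\tau\Delta I$. For $\tau\in(0,1)$ the set of closed gaps is the fixed set $J=\{j:I_j^0=I_j^1=0\}\neq\{1,\dots,n\}$. So $\bar\Phi^{-1}(v,I(\tau),c)$ has a reduced curve with $n-|J|$ gaps that depends smoothly on $\tau$, by Proposition 6. Its functions $p,q$, and hence its $w_j$ for $j\notin J$, are those of the point itself. Lemma 3 for the reduced curve gives $\frac d{d\tau}\sum_jw_j\,\Delta I_j<0$ on $(0,1)$, the terms with $j\in J$ being $0$. The sum is continuous on $[0,1]$ by Lemma 1 and part 1, so $\sum_j(w_j^1-w_j^0)\,\Delta I_j<0$. Consequently $(v,w,c)$ is injective on $\Omega^\ast$. It is continuous there by Lemma 1,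 and with (4) it gives the continuous extension of $(\mathbf V,\mathbf W,c)$.

**Part 3, step 2 (the inverse is continuous).** *Purpose: homeomorphism onto the image.* Write $w=w_{v,c}(I)$, which is continuous in $(v,c,I)\in\Delta\times\mathbb R\times[0,\infty)^n$ by part 1. Suppose $(v^k,c^k,w^k)\to(v,c,w)$ with $w^k=w_{v^k,c^k}(I^k)$ and $w=w_{v,c}(I^\ast)$, but $|I^k-I^\ast|\ge r>0$ along a subsequence. Put $e_k=(I^k-I^\ast)/|I^k-I^\ast|$ and pass to $e_k\to e$. The point $I^\ast+re_k$ lies on the segment from $I^\ast$ to $I^k$, hence in $[0,\infty)^n$. By step 1, $\tau\mapsto w_{v^k,c^k}(I^\ast+\tau e_k)\cdot e_k$ is strictly decreasing on $[0,|I^k-I^\ast|]$, so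
$$\big(w^k-w_{v^k,c^k}(I^\ast)\big)\cdot e_k\le\big(w_{v^k,c^k}(I^\ast+re_k)-w_{v^k,c^k}(I^\ast)\big)\cdot e_k .$$
The left side tends to $(w-w_{v,c}(I^\ast))\cdot e=0$. The right side tends to $(w_{v,c}(I^\ast+re)-w_{v,c}(I^\ast))\cdot e$, which is $<0$ by step 1. This is a contradiction. So $I^k\to I^\ast$, and the corresponding points of $\Omega^\ast$ converge by part 1.

**Part 3, step 3 (comparison with $I=0$).** *Purpose: the last inequality.* At the point with the same $(v,c)$ and $I=0$ all gaps are closed. There $p=\sqrt{\lambda-E_1}$ and $Kc=\frac12E_1$, and the reduced $q$ is $\int_{E_1}^{\lambda}\frac32(t-\frac12E_1)(t-E_1)^{-1/2}dt$, so $q=p^3+3Kc\,p$ as in (8). Thus $w_j^\circ=v_j^3+3Kc\,v_j$, and step 1 reads $\sum_jI_j(w_j-v_j^3-3Kc\,v_j)<0$ on $\Omega$.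

**Part 4, step 1 (reduction to one limit).** *Purpose: to see what remains to be shown for $n=1$.* Fix $(v,c)$. By parts 1 and 3, $w$ is a continuous strictly decreasing function of $I\in[0,\infty)$ with $w(0)=v^3+3Kc\,v$. It remains to show that it is unbounded below. By Section 6, $X$ from (7) is invariant under scaling and shifting, and these operations bring any curve to the prescribed $(v,c)$. So it suffices to show $X\to-\infty$ for $\mathbf E=(0,\epsilon,1)$, $\epsilon\to0$.

**Part 4, step 2 (the limit).** *Purpose: to compute it.* Put, with $\lambda=\epsilon+(1-\epsilon)t$,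
$$m_k=\int_\epsilon^1\frac{\lambda^k\,d\lambda}{\sqrt{\lambda(\lambda-\epsilon)(1-\lambda)}}=\int_0^1\frac{(\epsilon+(1-\epsilon)t)^{k-1/2}}{\sqrt{t(1-t)}}\,dt .$$
As $\epsilon\to0$: $m_0\to\infty$, because the limiting integrand $t^{-1}(1-t)^{-1/2}$ is not integrable; $\epsilon m_0\le\epsilon\cdot\epsilon^{-1/2}\pi=\pi\sqrt\epsilon\to0$; $m_1\to\int_0^1(1-t)^{-1/2}dt=2$; $m_2\to\int_0^1t(1-t)^{-1/2}dt=\frac43$. The normalizations give $P=\lambda-\mu$ with $\mu=m_1/m_0$, and $Q=\lambda^2-\frac{1+\epsilon}2\lambda+\beta$ with $\beta=\big(\frac{1+\epsilon}2m_1-m_2\big)/m_0$. So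
$$\mu m_0\to2,\qquad \beta m_0\to1-\tfrac43=-\tfrac13 .$$
On the band $(0,\epsilon)$, $\sqrt R=-\sqrt{|R|}$ by Section 3. There $\lambda m_0\le\epsilon m_0\to0$, so $m_0(\mu-\lambda)\to2$ and $m_0Q\to-\frac13$ uniformly, while $1-\lambda\to1$ uniformly and $\int_0^\epsilon\frac{d\lambda}{\sqrt{\lambda(\epsilon-\lambda)}}=\pi$. Hence
$$m_0v=\tfrac12m_0\int_0^\epsilon\frac{(\mu-\lambda)\,d\lambda}{\sqrt{\lambda(\epsilon-\lambda)(1-\lambda)}}\to\pi,\qquad m_0w=-\tfrac32m_0\int_0^\epsilon\frac{Q\,d\lambda}{\sqrt{\lambda(\epsilon-\lambda)(1-\lambda)}}\to\frac\pi2 .$$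
Also $Kc=\frac{1+\epsilon}2-\mu\to\frac12$. So $v\to0$ and $(w-3Kc\,v)/v\to\frac12-\frac32=-1$, and
$$X=v^{-2}\,\frac{w-3Kc\,v}v-1\to-\infty .$$
Since $I>0$ on $\Omega$, the values of $w$ on the fiber over $(v,c)$ are exactly $(-\infty,\,v^3+3Kc\,v)$. By part 1 every $v>0$ and every $c\in\mathbb R$ occur, so the image is the set stated in part 4. $\square$
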